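# Every nonnegative real number is an exponential growth rate

## Two lamps that stand at different points

Let $G$ be a group acting transitively on an infinite set $X$, with a finite symmetric generating set $S_G$, and let $K$ be a group generated by two finite subgroups $K_1,K_2$. Write $K^{(X)}$ for the group of functions $\varphi:X\to K$ that equal $1$ outside a finite set, with pointwise product. The group $G$ acts on it by $(g\varphi)(y)=\varphi(g^{-1}y)$.

**Definition (permutational wreath product).** $K\wr_XG=K^{(X)}\rtimes G$. For $k\in K$, $y\in X$, let $k@y$ be the function with value $k$ at $y$ and $1$ elsewhere. Then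
$$g\,(k@y)\,g^{-1}=k@(gy).\tag{1}$$

For example, $G=X=\mathbb Z$ acting by translation and $K=\mathbb Z/2$ give the lamplighter group: $1@y$ is the switch of the lamp at $y$, and conjugating by the translation by $g$ moves the switch to $y+g$.

Now choose two *different* points $x_1,x_2\in X$ and put, in $\Gamma=K\wr_XG$,
$$S=S_G\cup\{k@x_1:k\in K_1\}\cup\{k@x_2:k\in K_2\}.\tag{2}$$
This set is finite and symmetric and contains $1$. It generates $\Gamma$: by (1) and transitivity we obtain $K_1@y$ and $K_2@y$ for every $y$, hence $K@y$ for every $y$.

Let us read a product of letters of $S$. Push all letters from $S_G$ to the right with (1). A letter $k@x_j$, preceded by $S_G$-letters with product $P$, becomes $k@(Px_j)$. So the product is $\varphi g$, where $g$ is the product of all $S_G$-letters and $\varphi(y)$ is the product, in order, of those $k$ that land on $y$. Several consecutive factors from $K_1$ at $y$ collapse to one element of $K_1$, and similarly for $K_2$; only the *alternation* between $K_1$ and $K_2$ at $y$ builds long elements of $K$. To alternate at $y$, the walker must pass from a position $P$ with $Px_1=y$ to a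 position $P'$ with $P'x_2=y$. If $x_1,x_2$ are far apart, this costs many letters.

**Definition (scripts).** A script is a word $W$ over $S_G\sqcup\{\bullet_1,\bullet_2\}$; $|W|$ is its length. An occurrence of $\bullet_j$ is *located* at $Px_j$, where $P\in G$ is the product of the $S_G$-letters before it. For $y\in X$, $m_y(W)$ is the number of maximal constant runs in the sequence of types of the bullets located at $y$. Put $m(W)=\sum_ym_y(W)$, $\mathrm{supp}(W)=\{y:m_y(W)\ge1\}$, and $M(n)=\max_{|W|\le n}m(W)\le n$.

*Example.* Let $a\in S_G$ with $a^2=1$, and $x_2=ax_1\neq x_1$. In $W=\bullet_1\,a\,\bullet_2\,\bullet_2\,\bullet_1$ the first bullet is located at $x_1$, the next two at $a\cdot ax_1=x_1$, the last at $ax_1$. So the sequence of types at $x_1$ is $1,2,2$, with $m_{x_1}=2$, and $m_{ax_1}=1$, $m(W)=3$.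

What is this for? Let
$$\sigma(m)=|(K_1\cup K_2)^m|\ \ (\sigma(0)=1),\qquad \rho=\rho(K;K_1,K_2)=\lim_{m\to\infty}\tfrac1m\log\sigma(m).$$
We shall take for $G$ the Grigorchuk group, and show that then $\lim\frac1n\log|S^n|$ is *exactly* $\kappa\rho$, where $\kappa=\lim M(n)/n$ depends on $G,X,x_1,x_2$ but not on $K$. Moreover $\kappa>0$ can be made as small as we like by moving $x_2$ away from $x_1$. The construction is a machine that multiplies growth rates exactly by small constants.

## Growth rates, and the two theorems

Recall **Fekete's lemma**: if $u(m+n)\le u(m)+u(n)$ and $u\ge0$, then $\lim u(n)/n$ exists and equals $\inf_{n\ge 1} u(n)/n$. For a group $\Gamma$ with a finite symmetric generating set $S$, let $S^n$ be the set of all products of $n$ elements of $S$. As $|S^{m+n}|\le|S^m||S^n|$, the limit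
$$\lambda(\Gamma,S)=\lim_{n\to\infty}\tfrac1n\log|S^n|$$
exists; it is the *exponential growth rate* of $\Gamma$ with respect to $S$. The same lemma gives the limit $\rho$ above, and $\sigma(m)\ge e^{\rho m}$ for all $m\ge0$.

The problem, posed in "Expander Graphs, Property (τ) and Approximate Groups", asks whether every real number $\ge0$ occurs as such a rate. The answer is yes.

**Theorem A.** For every real $\lambda\ge0$ there are a finitely generated group $\Gamma$ and a finite symmetric generating set $S$ with $\lim\frac1n\log|S^n|=\lambda$.

**Theorem B.** There is a constant $C_0$ such that for every $\lambda\ge0$ there are $2^{\aleph_0}$ pairwise non-isomorphic groups $\Gamma$, each with a finite symmetric generating set $S$ with $|S|\le C_0e^\lambda$ and growth rate exactly $\lambda$. Always $|S|\ge e^\lambda$. "Finitely generated" cannot be replaced by "finitely presented" or "recursively presented", since only countably many values occur for such groups.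

**Elementary operations.** Let $S\neq\emptyset$ be symmetric. Since $ss^{-1}=1$, $S^k\subset S^{k+2}$, so for $n\ge1$ the ball $B(n)=\bigcup_{k\le n}S^k$ equals $S^n\cup S^{n-1}$; also $|S^{n-1}|\le|S^n|$. Hence
$$|S^n|\le|(S\cup\{1\})^n|=|B(n)|\le2|S^n|.\tag{3}$$
So adding $1$ to $S$ does not change the rate, and we may count balls instead of $S^n$. Moreover:

* (P1) If $1\in S$, then $S\subset S^j$, so $S^j$ generates, and $\lambda(\Gamma,S^j)=j\,\lambda(\Gamma,S)$, as $(S^j)^n=S^{jn}$.
* (P2) If $1\in S_1$ and $1\in S_2$, then $S_1\times S_2$ generates $\Gamma_1\times\Gamma_2$ and $\lambda(\Gamma_1\times\Gamma_2,S_1\times S_2)=\lambda(\Gamma_1,S_1)+\lambda(\Gamma_2,S_2)$, as $(S_1\times S_2)^n=S_1^n\times S_2^n$.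

**Values by hand.** The trivial group with $S=\{1\}$ has rate $0$. The free group $F_m$ with its $2m$ letters has $2m(2m-1)^{k-1}$ elements of length $k\ge1$, so its rate is $\log(2m-1)$. For a free product $K=K_1*K_2$ of finite groups of orders $p,q\ge2$, $(K_1\cup K_2)^m$ is the set of alternating normal forms with at most $m$ factors; there are $2((p-1)(q-1))^{k/2}$ of even length $k\ge 2$ and $(p+q-2)((p-1)(q-1))^{(k-1)/2}$ of odd length $k$. So $\rho=\frac12\log\big((p-1)(q-1)\big)$. For orders $2$ and $8$ this is $\frac12\log7$, a number we shall meet again. With (P1) and (P2) these computations yield only countably many values.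

There are two difficulties. One is to get *small* positive values. For comparison, the uniform Tits alternative has the following known consequence: there is $c(d)>0$, depending only on $d$, such that every finitely generated subgroup of $GL_d(K)$, for any field $K$, that is not virtually solvable has growth rate at least $c(d)$ with respect to every finite symmetric generating set. So linear groups of bounded dimension that are not virtually solvable do not give small values. The other difficulty is to hit *every* number of some interval exactly. If both are overcome, (P1) finishes: multiplying a tiny interval by all integers $j$ eventually covers a half-line.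

## Why the two lamps are separated, and why $X$ is not a line

**One stand.** Suppose we put both subgroups at the same point: $S'=S_G\cup\{k@x:k\in K_1\cup K_2\}$. Then $S'^n$ contains $k@x$ for every $k\in(K_1\cup K_2)^n$, so the rate is at least $\rho$, whatever $G$ is. Nothing is scaled down, because alternation at $x$ is free. Separating the stands repairs this.

**A line.** Suppose the stands are separated but $G=X=\mathbb Z$, $x_1=0$, $x_2=L$, and $K_1\ne1$. With $t$ the translation by $1$, the words $(k_0@0)\,t\,(k_1@0)\,t\cdots(k_{n-1}@0)\,t$ with $k_i\in K_1$ have length $2n$ and give the functions $\varphi(i)=k_i$: these are $|K_1|^n$ different elements. So the rate is at least $\frac12\log|K_1|\ge\frac12\log2$ for every $L$. Again no small values: the walker meets linearly many points in $n$ steps, and one factor at each of them suffices for exponential growth.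

What is needed is therefore a group $G$ of subexponential growth, acting on an infinite $X$ such that a walk of $n$ steps meets only $o(n)$ points of $X$.

## The Grigorchuk group: subexponential growth and sublinear range

$G=\langle a,b,c,d\rangle$ acts on infinite $0$-$1$ sequences: $a$ flips the first letter, and
$$b(0u)=0a(u),\ b(1u)=1c(u);\qquad c(0u)=0a(u),\ c(1u)=1d(u);\qquad d(0u)=0u,\ d(1u)=1b(u).$$

**$V=\{1,b,c,d\}$ is a Klein four-group.** We show that $b^2,c^2,d^2,bcd$ act trivially on the first $n$ letters, by induction on $n$. They fix the first letter. Their sections at $0$ are $a^2,a^2,1,a^2$, all trivial; their sections at $1$ are $c^2,d^2,b^2$ and $cdb=b^{-1}(bcd)b$, trivial on $n-1$ letters by induction. So all four are trivial. Also $b,c\ne1$ (section $a$ at $0$) and $d\ne1$ (section $b$ at $1$), so $V$ is a Klein four-group.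

Let $S_G=\{a,b,c,d\}$, $|g|$ the word length, $x=111\dots$, $X=Gx$, and $d_X(y,y')=\min\{|g|:gy=y'\}$. Note $Vx=x$.

**$X$ is infinite.** $G$ is transitive on each level $\{0,1\}^n$, by induction on $n$. The elements $b,c,d,aba$ fix the first letter and have sections $c,d,b,a$ at $1$ (for instance $aba(1u)=ab(0u)=a(0a(u))=1a(u)$). So if $G$ is transitive on $\{0,1\}^n$, the stabilizer of the first letter $1$ is transitive on $1\{0,1\}^n$, and $a$ exchanges the two halves of level $n+1$. Hence $X$ meets all $2^n$ cylinders of level $n$, for each $n$.

**Words and slots.** *Purpose: follow a word through the self-similarity, keeping track of its letters $a$.* A word in $S_G$ with $N$ letters $a$ is written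
$$w=v_0\,a\,v_1\,a\cdots a\,v_N,\qquad v_i\in V,$$
by multiplying out the stretches between the $a$'s; the $v_i$ are its *slots*, possibly with value $1$. Put $p_i=v_0a\cdots v_{i-1}a$ and $O(w)=\{p_ix:0\le i\le N\}$. Every prefix of the original word has the form $p_iv$ with $v\in V$, each $p_i$ is a prefix, and $Vx=x$. So $O(w)$ is the set of all $Px$ with $P$ a prefix.

For $g\in G$ and $\delta\in\{0,1\}$ let $q_\delta(g)$ be the section with $g(\varepsilon u)=\delta\,q_\delta(g)(u)$, where $\varepsilon=g^{-1}(\delta)$. For $v\in V$ let $v|_0=a$ if $v\in\{b,c\}$ and $v|_0=1$ if $v\in\{1,d\}$; let $v|_1=\omega(v)$ with $\omega:1\mapsto1,\ b\mapsto c,\ c\mapsto d,\ d\mapsto b$. These are the sections of $v$, and directly from the definition $q_\delta(ga)=q_\delta(g)$ and $q_\delta(gv)=q_\delta(g)\,v|_{g^{-1}(\delta)}$. As $p_i^{-1}(\delta)=\delta+i$ mod $2$,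
$$w_\delta:=q_\delta(w)=\prod_{i=0}^Nv_i|_{\delta+i\bmod2}.\tag{4}$$
We read (4) as a word and bring it to the form above by multiplying adjacent elements of $V$; letters $a$ are never cancelled. Let $N_\delta$ be its number of $a$'s. Each slot $v_i$ contributes to one of $w_0,w_1$ (the one with $\delta\equiv i$) a letter $a$ or nothing, and to the other one *item* $\omega(v_i)$, which goes into one slot. The value of a slot is the product of its items; a slot may be empty. Hence
$$N_0+N_1=\#\{i:v_i\in\{b,c\}\}\le N+1,\qquad N_\delta\le\lfloor N/2\rfloor+1.\tag{5}$$
Moreover $p_ix=p_i(1x)=\delta\,q_\delta(p_i)(x)$ with $\delta=1+i$ mod $2$. By (4) for $p_i$, the element $q_\delta(p_i)$ is a prefix of the word $w_\delta$, up to right multiplication by an element of $V$, so $q_\delta(p_i)x\in O(w_\delta)$ and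
$$|O(w)|\le|O(w_0)|+|O(w_1)|.\tag{6}$$

*Example.* $w=b\,a\,c\,a\,d$ has $N=2$. Here $w_0=b|_0\,c|_1\,d|_0=ad$, with slots $1$ (empty) and $d$ (one item, from $c$); $w_1=b|_1\,c|_0\,d|_1=cab$, with slots $c$ (from $b$) and $b$ (from $d$). So $N_0+N_1=2$. The prefix points are $x$, $bax=00111\dots$, $bacax=100111\dots$; so $|O(w)|=3\le2+2=|O(w_0)|+|O(w_1)|$.

**Lemma 1 (contraction).** Iterate the step $w\mapsto(w_0,w_1)$ three times, and let $N^{(k)}$ be the total number of letters $a$ in the $2^k$ words of level $k$. Then $N^{(3)}\le\frac78N+45$.

*Proof.* At level $k$ there are $N^{(k)}+2^k$ slots, and $N^{(k+1)}$ is the number of level-$k$ slots with value in $\{b,c\}$. So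
$$N^{(1)}\le N+1,\quad N^{(2)}\le N^{(1)}+2\le N+3,\quad N^{(3)}\le N^{(2)}+4\le N+7.$$
If $N\le38$ this gives $N^{(3)}\le45$. We show that $N^{(3)}\ge(1-\theta)N$ with $\theta=\frac18$ forces $N\le38$; for $N>38$ then $N^{(3)}<\frac78N$.

Assume $N^{(3)}\ge(1-\theta)N$. Then $N^{(2)}\ge(1-\theta)N-4$ and $N^{(1)}\ge(1-\theta)N-6$. So nearly all slots are in $\{b,c\}$ on levels $0,1,2$. But $\omega$ turns $b$ into $c$, then $c$ into $d$, and $d\notin\{b,c\}$. Quantitatively:

1. Of the $N+1$ level-$0$ slots, $N^{(1)}$ lie in $\{b,c\}$. So at most $\theta N+7$ lie in $\{1,d\}$.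
2. The $N+1$ items at level $1$ occupy at least $N^{(2)}$ nonempty slots, since a slot with value in $\{b,c\}$ is nonempty. So at most $N+1-N^{(2)}\le\theta N+5$ level-$1$ slots contain two or more items.
3. Hence at least $N^{(2)}-(\theta N+5)$ level-$1$ slots contain a single item and have value in $\{b,c\}$. Those of value $b$ come from a slot $v_i=d$, so there are at most $\theta N+7$ of them. So at least $(1-\theta)N-4-(\theta N+5)-(\theta N+7)=(1-3\theta)N-16$ level-$1$ slots have value $c$.
4. There are at most $N+3$ level-$1$ slots, so at most $3\theta N+19$ have value $\ne c$.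
5. A level-$1$ slot of value $c$ gives an item $d$ at level $2$, and a product of $d$'s lies in $\{1,d\}$. So each level-$2$ slot with value in $\{b,c\}$ contains an item from a level-$1$ slot of value $\neq c$, and $N^{(3)}\le3\theta N+19$.

Thus $\frac78N\le\frac38N+19$, that is, $N\le38$. $\square$

**(G1)** $|B_G(n)|=e^{o(n)}$.

*Proof.* Let $\gamma(N)$ be the number of elements of $G$ represented by words with at most $N$ letters $a$. It is finite (at most $\sum_{k\le N}4^{k+1}$) and submultiplicative, since a word can be cut. Let $\gamma_\infty=\lim\frac1N\log\gamma(N)$. An element $w$ is determined by its action on level $3$ (one bit at each of the $1+2+4$ vertices of levels $0,1,2$, so at most $2^7$ possibilities) and its $8$ sections $w_\eta$, $\eta\in\{0,1\}^3$. By Lemma 1,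
$$\gamma(N)\le2^7\sum\prod_\eta\gamma(N_\eta),$$
the sum being over 8-tuples of nonnegative integers with $\sum_\eta N_\eta\le\frac78N+45$; their number is polynomial in $N$. Given $\varepsilon>0$, $\log\gamma(N)\le(\gamma_\infty+\varepsilon)N+C_\varepsilon$ for all $N$. Inserting this on the right, $\log\gamma(N)\le O(\log N)+(\gamma_\infty+\varepsilon)(\frac78N+45)+8C_\varepsilon$ for $N\ge 2$. Divide by $N$: $\gamma_\infty\le\frac78(\gamma_\infty+\varepsilon)$ for all $\varepsilon$, so $\gamma_\infty=0$. Finally $|B_G(n)|\le\gamma(n)$. $\square$

**(G2)** $|\{gx:|g|\le n\}|\le C_1(n+1)$.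

*Proof.* Let $\tilde p(N)$ be the number of points $wx$ with $w$ having at most $N$ letters $a$. Since $wx=w(1x)=\delta\,w_\delta(x)$ for some $\delta$, (5) gives $\tilde p(N)\le2\tilde p(\lfloor N/2\rfloor+1)$. So $\hat p(M)=\tilde p(M+2)$ satisfies $\hat p(M)\le2\hat p(\lfloor M/2\rfloor)$. Then $\hat p(M)\le2M\hat p(0)$ for $M\ge1$: this is clear for $M=1$, and for $M\ge2$, $\hat p(M)\le2\cdot2\lfloor M/2\rfloor\hat p(0)\le2M\hat p(0)$. $\square$

**(G3)** Let $\Delta(n)$ be the maximum of $|\{g_1\cdots g_ix:0\le i\le m\}|$ over words $g_1\cdots g_m$ in $S_G$ with $m\le n$. Then $\Delta(n)=o(n)$.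

*Proof.* $\Delta(n)\le\tilde\Delta(n):=\max|O(w)|$ over words $w$ with at most $n$ letters $a$. Since $O(uv)=O(u)\cup u\,O(v)$, $\tilde\Delta$ is subadditive; let $\mu=\lim\tilde\Delta(N)/N$. By (6) three times and Lemma 1, $\tilde\Delta(N)\le\max\sum_\eta\tilde\Delta(N_\eta)$ over 8-tuples with $\sum_\eta N_\eta\le\frac78N+45$. With $\tilde\Delta(N)\le(\mu+\varepsilon)N+C_\varepsilon$ this gives $\mu\le\frac78(\mu+\varepsilon)$ for all $\varepsilon>0$, so $\mu=0$. $\square$

## Exact scaling: $\lambda(\Gamma,S)=\kappa\rho$

From now on $G,X,S_G,x$ are as in the last section, $x_1=x$, $x_2=hx\ne x$ with $h\in G$, and $S$ is the set (2).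

**The constant $\kappa$.** If $W=W'W''$ and $P'$ is the product of the $S_G$-letters of $W'$, a bullet of $W''$ is located in $W$ at $y$ if and only if it is located in $W''$ at $P'^{-1}y$. Concatenating sequences does not create runs, so $m_y(W)\le m_y(W')+m_{P'^{-1}y}(W'')$, and summing over $y$, $m(W)\le m(W')+m(W'')$. So $M$ is subadditive, and
$$\kappa=\kappa(x_1,x_2):=\lim_{n\to\infty}M(n)/n$$
exists. It depends only on $(G,X,x_1,x_2)$, and not on $K$.

**Few supports, few run functions.** *Purpose: show that everything except the choice of elements of $K$ contributes only $e^{o(n)}$.* Let $|W|\le n$. The support lies in the set of points $Px_1,Px_2$ with $P$ a prefix product of at most $n$ letters $g_1,g_2,\dots$. There are at most $\Delta(n)$ points $Px_1$. The points $Px_2=g_1\cdots g_ihx$ are among the prefix points of the word $h(h^{-1}g_1h)(h^{-1}g_2h)\cdots$, where $h$ is written as a word of length $|h|$; its length is at most $(2|h|+1)(n+1)$. Hence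
$$|\mathrm{supp}(W)|\le D(n):=\Delta(n)+\Delta\big((2|h|+1)(n+1)\big)=o(n).\tag{7}$$
Also $\mathrm{supp}(W)\subset Y_n=\{gx:|g|\le n+|h|\}$, and $|Y_n|\le C_2n$ for $n\ge1$ by (G2), with an integer $C_2\ge1$. There are $\binom nk$ $k$-tuples of positive integers with sum $\le n$, and $m(W)\le n$. So the number of functions $y\mapsto m_y(W)$ with $|W|\le n$ is at most
$$\sum_{k\le D(n)}\binom{C_2n}k\binom nk=e^{o(n)}.\tag{8}$$
Indeed, for $1\le k\le D(n)\le n$ we have $\binom{C_2n}k\le(eC_2n/k)^k$; the function $k\log(eC_2n/k)$ increases for $k\le C_2n$, so it is at most $D(n)\log(eC_2n/D(n))=o(n)$ because $t\log(1/t)\to0$ as $t\to0$. The same holds for $\binom nk$.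

**Proposition 2 (scaling).** $\lambda(\Gamma,S)=\kappa\rho$.

*Upper bound.* A word of length $n$ in $S$ gives a script $W$ with $|W|=n$ by replacing $k@x_j$ by $\bullet_j$. It represents $\varphi g$ with $g\in B_G(n)$, where $\varphi(y)$ is the ordered product of the $k$'s of the bullets located at $y$. Multiply within the runs: $\varphi(y)\in(K_1\cup K_2)^{m_y(W)}$. Given $\varepsilon>0$ there is $C_\varepsilon\ge1$ with $\sigma(m)\le C_\varepsilon e^{(\rho+\varepsilon)m}$. For a given run function there are at most $\prod_{y\in\mathrm{supp}(W)}\sigma(m_y)\le C_\varepsilon^{D(n)}e^{(\rho+\varepsilon)M(n)}$ functions $\varphi$. With (8) and (G1),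
$$|S^n|\le|B_G(n)|\;e^{o(n)}\;C_\varepsilon^{D(n)}\,e^{(\rho+\varepsilon)M(n)},$$
and so $\lambda\le\kappa(\rho+\varepsilon)$ for all $\varepsilon>0$.

*Lower bound.* Take $W$ with $|W|\le n$ and $m(W)=M(n)$. For each $y\in\mathrm{supp}(W)$ choose any $k_y\in(K_1\cup K_2)^{m_y-1}$. After merging, $k_y$ is an alternating product of at most $m_y-1$ factors from $K_1,K_2$. The types of the $m_y$ runs at $y$ alternate too. If the first factor has the type of the first run, put the factors on the runs $1,2,\dots$; otherwise put them on the runs $2,3,\dots$; in both cases there are enough runs. (With runs of types $1,2,1$, a product $k_1k_2$ goes on the runs $1,2$ and $k_2k_1$ on the runs $2,3$; this is why we give up one factor.) Insert each factor at the first bullet of its run, and $1$ at all other bullets. This gives a word in $S$ of length $|W|\le n$, hence an element of $S^n$, as $1\in S$. It has $\varphi(y)=k_y$ on $\mathrm{supp}(W)$, and its $G$-component does not depend on the choices. So different choices give different elements, and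
$$|S^n|\ge\prod_{y\in\mathrm{supp}(W)}\sigma(m_y-1)\ge e^{\rho(M(n)-D(n))}.$$
Since $D(n)=o(n)$, $\lambda\ge\kappa\rho$. $\square$

**Proposition 3.** (i) $\kappa(x_1,x_2)>0$. (ii) $\kappa(x_1,x_2)\le2\Delta(L)/L$ for $L=d_X(x_1,x_2)$. (iii) If $x_2'=sx_2$ with $s\in S_G$ and $x_2'\ne x_1$, then $\frac13\kappa(x_1,x_2)\le\kappa(x_1,x_2')\le3\kappa(x_1,x_2)$.

*Proof.* (i) Choose $g$ with $gx_2=x_1$, $|g|=L$. In the script $(\bullet_1\,g\,\bullet_2\,g^{-1})^t$ all bullets are located at $x_1$; there are $2t$ runs and the length is $t(2+2L)$. So $\kappa\ge1/(1+L)$.

(ii) Cut a script $W$ of length $\le n$ into at most $\lceil n/L\rceil$ blocks of at most $L$ letters. *No point receives both types of bullets within one block:* otherwise $y=Px_1=P'x_2$ where $P$ and $P'$ differ by a product of at most $L-1$ letters of $S_G$, so $x_1=P^{-1}P'x_2$ with $|P^{-1}P'|\le L-1$, contradicting $d_X(x_1,x_2)=L$. Assign each type-$1$ run at $y$ to the block containing its first bullet. If two type-$1$ runs at $y$ were assigned to the same block, there would be a type-$2$ bullet at $y$ between their first bullets, in that block, which we have excluded.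 Within a block, the type-$1$ bullets are located at no more than $\Delta(L)$ points (prefix points of a word of length $\le L$, translated by one element). So there are at most $\lceil n/L\rceil\Delta(L)$ type-$1$ runs in total. At each $y$ in the support the runs alternate, so $m_y$ is at most twice the number of type-$1$ runs plus one, and $m(W)\le2\lceil n/L\rceil\Delta(L)+D(n)$. Divide by $n$.

(iii) $s$ is an involution, so $sx_2'=x_2$. Replace each $\bullet_2$ by $s\bullet_2s$ in a script for $(x_1,x_2)$. In the new script, for $(x_1,x_2')$, this bullet is located at $Psx_2'=Px_2$, and afterwards the product is $P$ again. So the located bullets are the same, and the length is at most tripled; hence $\kappa(x_1,x_2')\ge\frac13\kappa(x_1,x_2)$. The argument is symmetric in $x_2,x_2'$. $\square$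

**A sequence $\kappa_i$.** The graph with vertex set $X$ and edges $\{y,sy\}$, $s\in S_G$, is infinite, connected and locally finite, and $d_X$ is its distance. So there is a geodesic ray $x=\xi_0,\xi_1,\xi_2,\dots$ with $\xi_{i+1}\in S_G\xi_i$ and $d_X(x,\xi_i)=i$. Put $\kappa_i=\kappa(x,\xi_i)$ for $i\ge1$. By Proposition 3 and (G3),
$$\kappa_i>0,\qquad\kappa_i\to0,\qquad\kappa_{i+1}\ge\kappa_i/3.\tag{9}$$

It remains to feed the machine with an interval of values $\rho$.

**Proposition 4.** There are $0<\alpha<\beta$ such that every $\rho\in[\alpha,\beta]$ equals $\rho(K;K_1,K_2)$ for some group $K$ generated by subgroups $K_1,K_2$ of orders $2$ and $8$.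

The next five sections prove this.

## Free products move the singularity

Let $F$ be free on $y_1,y_2$. Let $\varsigma$ be the automorphism exchanging $y_1,y_2$, $\iota$ the one inverting both, and $\Theta=\langle\varsigma,\iota\rangle\cong(\mathbb Z/2)^2$. Then $\Theta$ acts simply transitively on the four letters $y_1^{\pm1},y_2^{\pm1}$. For a quotient $A$ of $F$ let $f_A(t)=\sum_{g\in A}t^{|g|}$, with word length $|\cdot|$ in these letters. For $A=F$,
$$f_F(t)=1+\sum_{k\ge1}4\cdot3^{k-1}t^k=\frac{1+t}{1-3t},\qquad 0\le t<\tfrac13.$$
Always $f_A\le f_F$ on $[0,\frac13)$, since each element of $A$ has a preimage of the same length.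

The growth rate of $A$ itself is read off from the radius of convergence of $f_A$, which estimates of $f_A$ inside its disc do not give directly. In a free product $A*A$ the rate is determined instead by the *solution of $f_A(z)=2$*, at a point where all series in play converge.

**Lemma 5.** Let $A=F/N$ with $N$ normal and $\Theta$-invariant, and let $z\in(0,\frac13)$ with $f_A(z)=2$. Then there is a group $K$ generated by subgroups $K_1,K_2$ of orders $2,8$ with $\rho(K;K_1,K_2)=\frac12\log(1/z)$.

*Proof.* **Step 1: the rate of $A*A$.** Let $A^{(2)}=A*A$, generated by the $8$ letters of the two factors, and $\mathsf a=f_A-1$. By normal forms in the free product the growth series of $A^{(2)}$ is $1+2\sum_{k\ge1}\mathsf a^k=\frac{1+\mathsf a}{1-\mathsf a}$. Its terms are nonnegative, so it converges at $t\in(0,\frac13)$ if and only if $\mathsf a(t)<1$, that is $f_A(t)<2$. Since $f_A(z)=2$, $f_A$ is not constant, so it is strictly increasing, and the condition is $t<z$. So the radius of convergence is $z<1$. The sphere sizes thus have exponential rate (limsup) $\log(1/z)>0$, and the balls have the same rate. By (3), the rate of $A^{(2)}$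 with respect to the 8 letters is $\log(1/z)$.

**Step 2: make it a group generated by two finite subgroups.** $\Theta$ acts on $A$, hence diagonally on $A*A$; $\mathbb Z/2$ acts by exchanging the factors. So $\hat\Theta=\Theta\times\mathbb Z/2$ acts on $A^{(2)}$ by automorphisms, simply transitively on the $8$ letters. Let $K=A^{(2)}\rtimes\hat\Theta$, let $\ell$ be the letter $y_1$ of the first factor, and $\tau=\ell\iota$. Then $\tau\ne1$, because its $\hat\Theta$-component is $\iota\neq1$, and $\tau^2=\ell\,\iota(\ell)=\ell\ell^{-1}=1$. Put $K_1=\{1,\tau\}$ and $K_2=\hat\Theta$.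

**Step 3: compare lengths.** For $\theta_i\in\hat\Theta$, moving the elements of $\hat\Theta$ to the right gives
$$\theta_0\tau\theta_1\tau\cdots\tau\theta_m=s_1s_2\cdots s_m\,\theta',\qquad s_1=\theta_0(\ell),\ s_2=(\theta_0\iota\theta_1)(\ell),\ \dots,\quad\theta'=\theta_0\iota\theta_1\iota\cdots\iota\theta_m.$$
Choosing $\theta_0,\theta_1,\dots,\theta_{m-1}$ successively, we can prescribe the letters $s_1,\dots,s_m$ arbitrarily, by transitivity; choosing $\theta_m$ we can prescribe $\theta'$. So $K=\langle K_1,K_2\rangle$ and $\{w\theta:|w|\le m,\theta\in\hat\Theta\}\subset(K_1\cup K_2)^{2m+1}$ (shorter products may be padded by $1$). Conversely, an element of $(K_1\cup K_2)^k$ is, after merging, an alternating product of at most $k$ factors, with at most $\lceil k/2\rceil$ factors $\tau$; so it is $w\theta$ with $|w|\le\lceil k/2\rceil$. Hence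
$$8|B_{A^{(2)}}(m)|\le\sigma(2m+1),\qquad\sigma(k)\le8|B_{A^{(2)}}(\lceil k/2\rceil)|,$$
and $\rho=\frac12\log(1/z)$. $\square$

*Check.* For $A=F$: $f_F(z)=2$ means $1+z=2-6z$, $z=\frac17$, $\rho=\frac12\log7$, the value computed by hand for a free product of groups of orders $2$ and $8$.

So we must find, for each $z$ in some interval beginning at $\frac17$, a $\Theta$-invariant set of relators that lowers the value of the growth series at $z$ from $f_F(z)\ge2$ to exactly $2$. The model is a fact about subset sums. If $a_i>0$ and $a_i\le\sum_{j>i}a_j<\infty$ for all $i$, then every number in $[0,\sum a_j]$ is a sum $\sum_{j\in J}a_j$, obtained greedily: a term is refused only if it overshoots, and the later terms then suffice. Without the condition there can be gaps: for $a_j=3^{-j}$, no subset sum lies strictly between $\sum_{j\ge2}3^{-j}=\frac16$ and $\frac13$. In our case "adding the $i$-th relator orbit" lowers the series by an amount that depends on the other relators chosen. We need upper and lower bounds for it that are uniform in the other choices and close enough to each other that the later relators can compensate for one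 refused relator. A lower bound will be $z^{n/2}$ for relators of length $n$. An upper bound will be $Cn^2z^{n/2}$. With one orbit of relators per length the later lower bounds would add up to no more than about $z^{n/2}$ times a constant, and the greedy argument would not close; with $n^3$ orbits of each even length $n$ it closes.

## A family of small-cancellation relators

Let $q=432$. For $e=(e_1,\dots,e_q)$ put
$$r_e=\prod_{k=1}^qy_1y_2^{e_k},\qquad |r_e|=n=\sum_k(e_k+1).$$
(With $q=2$, $e=(3,5)$ this would be $y_1y_2^3y_1y_2^5$, of length $10$.)

**Choice of the family.** For $n_0$ sufficiently large (in particular $n_0>240$ and $n_0\ge6q$) and every even $n\ge n_0$ we choose $n^3$ sequences $e$ with $|r_e|=n$ such that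

* $\frac n{2q}\le e_k\le\frac{3n}{2q}$ (so $e_k\ge3$), and the entries of $e$ are distinct;
* any two distinct chosen sequences (over all $n$) have at most $4$ entries in common.

*This is possible.* Choose the sequences one at a time, in order of increasing $n$. First, there are at least $c_qn^{q-1}$ sequences in the required range with sum $n-q$, for large $n$ and a constant $c_q>0$: choose $e_1,\dots,e_{q-1}$ within $n/(4q^2)$ of $n/q-1$; then $e_q=n-q-\sum_{k<q}e_k$ is within $n/(4q)$ of $n/q-1$; all entries are in the range, since $\frac nq-1-\frac n{4q}\ge\frac n{2q}$ for $n\ge4q$. Second, at most $q^2n^{q-2}$ of them have a repeated entry: choose the two positions; the $q-1$ remaining free values satisfy one linear condition. Third, at most $q^{10}n^{q-6}$ share $5$ or more entries with a given sequence: choose $5$ positions, the $5$ entries of the given sequence placed there, and the remaining $q-5$ entries subject to the sum condition. Fewer than $n^4$ sequences were chosen before. So at most $(q^2+q^{10})n^{q-2}$ sequences are forbidden, which is less than $c_qn^{q-1}$ for $n\ge n_0$ with $n_0$ large.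

**Notation.** Let $\rho_1,\rho_2,\dots$ be the orbits $\Theta r_e$ of the chosen words, ordered with nondecreasing lengths $n_1\le n_2\le\cdots$, and $\mathcal R=\bigcup_i\rho_i$. For a set $\mathcal Q$ of words let $\mathcal Q^*$ be the set of all cyclic permutations of elements of $\mathcal Q$ and of their inverses. Then $\rho_i^*$ has at most $8n_i$ elements. Every element of $\mathcal R^*$ is a *positive* or a *negative* word (only positive, respectively only negative, exponents); in particular it is cyclically reduced.

**Lemma 6 (condition $C'(1/24)$).** If $u$ is a common prefix of distinct $r_1,r_2\in\mathcal R^*$, then $|u|<\frac1{24}\min(|r_1|,|r_2|)$. Moreover $\rho_i^*\cap\rho_j^*=\emptyset$ for $i\neq j$.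

*Proof.* Write $\bar e$ for the reversed sequence. Since $(\iota r_e)^{-1}$ is a cyclic permutation of $r_{\bar e}$, the positive words in $\mathcal R^*$ are the cyclic permutations of $r_e,r_{\bar e}$ (type I) and of $\varsigma r_e,\varsigma r_{\bar e}$ (type II), $e$ chosen. Let $|r_1|\le|r_2|$. If $r_1,r_2$ have different signs, $u$ is empty. If both are negative, apply $\iota$, which preserves each $\rho_i^*$. So let both be positive.

*Different types.* In type I no two $y_1$ are adjacent, and between two letters $y_1$ there are at least three $y_2$. So $u$ contains neither $y_1y_1$ nor $y_1y_2y_1$, and by the same argument for type II neither $y_2y_2$ nor $y_2y_1y_2$. Hence $u$ alternates and $|u|\le2<|r_1|/24$.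

*Same type.* Applying $\varsigma$ we may assume type I: $r_1,r_2$ are cyclic permutations of $r_f,r_{f'}$ with $f\in\{e,\bar e\}$, $f'\in\{e',\bar e'\}$. Suppose $u$ contains $6$ or more letters $y_1$. Then $u$ contains five consecutive complete runs of $y_2$; their lengths are five entries of both $e$ and $e'$, so $e=e'$. If $f=f'$, the distinctness of the entries shows that the first complete run sits at the same place of the cyclic word in both cases, and so $r_1=r_2$, a contradiction. If $f'=\bar f$, let $f_k$ be an entry followed in $u$ by another complete run. Its cyclic successor in $f$ is $f_{k+1}$ and in $\bar f$ it is $f_{k-1}$; so $f_{k+1}=f_{k-1}$, impossible since the $q>2$ entries are distinct. So $u$ has at most $5$ letters $y_1$ and at most $6$ (partial) runs of $y_2$, and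
$$|u|\le5+6\cdot\frac{3|r_1|}{2q}=5+\frac{|r_1|}{48}<\frac{|r_1|}{24},$$
because $|r_1|>240$. (This computation is the reason for $q=432$.)

*Disjointness.* An element of $\rho_i^*\cap\rho_j^*$, $i\ne j$, may be assumed positive, by $\iota$. Its type is determined, since only type I words contain $y_2y_2$ cyclically. So its run lengths are the entries of both chosen sequences, which would have all $q$ entries in common, a contradiction. $\square$

For $J\subset\mathbb N=\{1,2,\dots\}$ let
$$A_J=\Big\langle y_1,y_2\ \Big|\ \bigcup_{j\in J}\rho_j\Big\rangle,\qquad f_J(z)=f_{A_J}(z)=\sum_{g\in A_J}z^{|g|}.$$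
For $J\subset J'$ we have $f_{J'}\le f_J\le f_\emptyset=f_F$ on $[0,\frac13)$. The relator sets are $\Theta$-invariant, as Lemma 5 requires.

## Minimal diagrams are ladders

**Van Kampen's lemma.** Let $\mathcal Q=\bigcup_{j\in J}\rho_j$ for some $J$. A *diagram over $\mathcal Q$* is a finite, connected, simply connected planar 2-complex with oriented edges labelled by letters, such that the boundary walk of each 2-cell reads an element of $\mathcal Q^*$. A word $w$ (reduced or not) is trivial in $\langle F\mid\mathcal Q\rangle$ if and only if it is read along the outer boundary walk of such a diagram. The least number of 2-cells of such a diagram is the least $N$ such that $w$ is in $F$ a product of $N$ conjugates of elements of $\mathcal Q^*$. (Cancelling pairs in $w$ only require spikes in the outer face.) The easy direction says: the boundary word of a planar diagram is a product of conjugates of the labels of its faces, one for each face. For instance, in $\langle a,b\mid aba^{-1}b^{-1}\rangle$ the word $a^2ba^{-2}b^{-1}$ bounds a row of two squares.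

Let $D$ be a diagram with the minimal number of cells for its boundary word (a *minimal* diagram).

**No cell meets itself along an edge.** Otherwise its boundary, read counterclockwise, would contain a letter and its inverse, but it is a positive or a negative word.

**$D$ is reduced.** *Claim:* if distinct cells $c,c'$ share an oriented edge $\epsilon$, then the labels of $\partial c,\partial c'$ read starting with $\epsilon$, one counterclockwise and the other clockwise, are distinct elements of $\mathcal Q^*$. Suppose they are equal; write the boundary walks as $\epsilon p$ and $\epsilon p'$, with $p,p'$ equally labelled. Delete $\epsilon$. Then $c,c'$ merge to one open disc face with boundary walk $p^{-1}p'$, whose label is trivial in $F$. If $D$ has $N$ cells, the easy direction of van Kampen's lemma expresses the boundary word of $D$ by $N-2$ conjugates of elements of $\mathcal Q^*$, contradicting minimality.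

So, with $n_c=|\partial c|$, Lemma 6 shows that a common arc of two cells $c,c'$ has length $<\frac1{24}\min(n_c,n_{c'})$.

**Blocks.** Cutting at its cut vertices decomposes $D$ into *blocks*, each of which is an edge or a closed disc (or $D$ is a single vertex); blocks and cut vertices form a tree. A *leaf block* contains exactly one cut vertex.

**Counting in a disc block.** *Purpose: find cells most of whose boundary is on the outside.* Let $B$ be a disc block with at least $2$ cells. Its 1-skeleton is connected and not a circle. It has no vertex of degree $1$, as relators are cyclically reduced. Suppress the vertices of degree $2$ in $B$; all remaining vertices have degree $\ge3$, and the remaining edges are called arcs. For a cell $c$ let $\mathrm{ext}(c)$ and $\mathrm{int}(c)$ be the numbers of exterior sides (arcs on $\partial B$) and of interior sides of $\partial c$. Let $\chi_0,\chi_1,\chi_2$ be the numbers of vertices, arcs, cells. Then $\chi_0-\chi_1+\chi_2=1$ and $2\chi_1\ge3\chi_0$. Each exterior arc is a side of one cell, each interior arc of two different cells, so $2\chi_1=\sum_c(2\,\mathrm{ext}(c)+\mathrm{int}(c))$.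 Hence $6=6\chi_0-6\chi_1+6\chi_2\le-2\chi_1+6\chi_2$, that is,
$$\sum_c\big(6-2\,\mathrm{ext}(c)-\mathrm{int}(c)\big)\ge6,\tag{10}$$
with equality if and only if all degrees are $3$.

Two exterior sides (or the two ends of one exterior side) are never adjacent on $\partial c$: at the vertex between them, $c$ would fill the whole angle of the disc, so the vertex would have degree $2$. So $\mathrm{int}(c)\ge\mathrm{ext}(c)$ if $\mathrm{ext}(c)\ge2$, and $\mathrm{int}(c)\ge1$ if $\mathrm{ext}(c)=1$. If $\mathrm{ext}(c)=0$, then $\mathrm{int}(c)>24$, since each interior side is shorter than $n_c/24$. Therefore the summand in (10) is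

* at most $3$ if $\mathrm{ext}(c)=1$, with equality if and only if $\mathrm{int}(c)=1$;
* at most $0$ if $\mathrm{ext}(c)=2$, with equality if and only if $\mathrm{int}(c)=2$;
* negative if $\mathrm{ext}(c)=0$ or $\mathrm{ext}(c)\ge3$ (in the last case it is at most $6-3\,\mathrm{ext}(c)$).

A cell with $\mathrm{ext}(c)=1$, $\mathrm{int}(c)\le4$ has an exterior arc longer than $(1-\frac4{24})n_c=\frac56n_c>\frac12n_c$. A positive summand occurs only for $\mathrm{ext}(c)=1$, $\mathrm{int}(c)\le3$, and it is at most $3$. So by (10),
$$\text{at least two cells of }B\text{ have }\mathrm{ext}(c)=1,\ \mathrm{int}(c)\le3.\tag{11}$$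

**Lemma 7 (ladders).** Let $U,U^*$ be reduced words equal in $\langle F\mid\mathcal Q\rangle$, neither containing as a subword a prefix of length $>\frac12|r|$ of an element $r\in\mathcal Q^*$. Let $D$ be minimal for $UU^{*-1}$. Then for each 2-cell $c$ of $D$, $\partial c$ is the union of an arc $U_c$ on $U$, an arc $U^*_c$ on $U^*$, and at most two arcs $I_c^-,I_c^+$, each shared with one other 2-cell, $c^-$, respectively $c^+$. If $c^+$ exists, $U_{c^+}$ follows $U_c$ immediately on $U$; if $c^-$ exists, $U_{c^-}$ precedes $U_c$ immediately.

*Proof.* Let $U$ run from $o$ to $p$ in $\partial D$. We may assume that $D$ has an edge.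

**Step 1: $D$ is a chain of blocks from $o$ to $p$.** Let $B$ be a leaf block with cut vertex $v$ and suppose $o,p\notin B\setminus v$. The boundary walk of $D$ enters $B$ at $v$ once, goes around, and leaves at $v$; so $\partial B$ read from $v$ is a subword of $U^{\pm1}$ or $U^{*\pm1}$. If $B$ is an edge, this contradicts reducedness. If $B$ is one cell, the subword is a whole relator. If $B$ has at least two cells, take two cells as in (11); the interiors of their exterior arcs are disjoint, so one of these arcs does not have $v$ in its interior and gives more than half of a relator as a subword. All cases are contradictions. (As $\mathcal Q^*$ is closed under inverses and cyclic permutations, direction and starting point do not matter.) So if there is more than one block, there are exactly two leaf blocks, one containing $o$ and the other $p$ off the cut vertex. The blocks then form a chain $B_1,\dots,B_k$ with distinct cut vertices $v_1,\dots,v_{k-1}$; put $v_0=o$, $v_k=p$. If $k=1$ and $B_1$ is a disc, then $o\ne p$: otherwise one of $U,U^*$ is empty and the other is all of $\partial B_1$ read from $o$, which is excluded as before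 with $o$ in place of $v$. So in each disc block $B_i$ the points $s=v_{i-1}$ and $t=v_i$ are distinct and cut $\partial B_i$ into an arc of $U$ and an arc of $U^*$.

**Step 2: a disc block with one cell.** The two arcs are $U_c$ and $U_c^*$, and there are no arcs $I_c^\pm$.

**Step 3: counting in a disc block with at least two cells.** A cell with $\mathrm{ext}=1$, $\mathrm{int}\le4$ must have $s$ or $t$ in the interior of its exterior arc: otherwise this arc, longer than half of the relator, lies on $U$ or on $U^*$. These interiors are disjoint for different cells, so there are at most two such cells. By (10) and the list of summands there are exactly two, both with $\mathrm{ext}=\mathrm{int}=1$; equality holds in (10), all other summands are $0$ and so all other cells have $\mathrm{ext}=\mathrm{int}=2$ ($\mathrm{ext}=1,\mathrm{int}=4$ being used up); and all degrees are $3$. One of the two exterior arcs contains $s$, the other $t$, in its interior.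

**Step 4: the cells form a row.** The dual graph (vertices: cells; edges: interior arcs) is connected, has two vertices of degree $1$ and all others of degree $2$. So it is a path $c_1,\dots,c_l$, with $s$ on $\partial c_1$ and $t$ on $\partial c_l$. There is no vertex in the interior of the disc: it would have degree $3$, and going once around it would give a closed walk of length $3$ in the dual graph, which is bipartite. The two ends of an interior arc are distinct, since a loop at a boundary vertex would give degree $\ge4$. So the arc $I_j$ between $c_j$ and $c_{j+1}$ is a chord of the disc. It separates $c_1,\dots,c_j$ from $c_{j+1},\dots,c_l$, hence $s$ from $t$. Its ends differ from $s,t$, which lie in the interiors of exterior arcs; so one end lies on the $U$-arc and one on the $U^*$-arc. Different chords have different ends, since degrees are $3$. Thus the chords are the rungs of a ladder: the sides of $c_j$ are $I_{j-1},I_j$ and the stretches of $U$ and $U^*$ between them (from $s$ for $j=1$, to $t$ for $j=l$). With $c_j^\pm=c_{j\pm1}$ this is the claim. $\square$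

In Lemma 7, $|U^*_c|\le n_c/2$ by hypothesis, so, with $|I_c^\pm|=0$ if the arc does not exist,
$$|U_c|\ge\tfrac{n_c}2-|I_c^-|-|I_c^+|\ge\tfrac5{12}n_c.\tag{12}$$

**Lemma 8.** If $i\notin J$, no $r\in\rho_i$ is trivial in $A_J$.

*Proof.* Otherwise take a minimal diagram $D$ over $\bigcup_{j\in J}\rho_j$ with boundary word $r$. As $r$ is cyclically reduced, leaf blocks are discs, and if $D$ is one block, it is a disc. If $D$ is a single cell, then $r\in\rho_j^*$ for some $j\in J$, contradicting Lemma 6. Otherwise there is a cell $c$ with an arc of $\partial c$, longer than $\frac12n_c$, that is contiguous in the cyclic word $r$. Indeed, if $D$ is a disc with at least two cells, use (11). If $D$ has several blocks, take a leaf block with cut vertex $v$: if it is one cell, all of $\partial c$ read from $v$ will do; otherwise use a cell from (11) whose exterior arc does not have $v$ in its interior. The label of this arc is a common prefix of an element of $\rho_i^*$ and of an element of $\rho_j^*$, $j\in J$. These are distinct since $\rho_i^*\cap\rho_j^*=\emptyset$, and the common prefix is longer than $n_c/24$, contradicting Lemma 6.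 $\square$

## How much one relator orbit lowers the growth series

**Lemma 9.** There is an absolute constant $C$, independent of $n_0$, such that for $z\in[\frac17,\frac16]$, $J\subset\mathbb N$, $i\notin J$, $n=n_i$:
$$z^{n/2}\le f_J(z)-f_{J\cup\{i\}}(z)\le Cn^2z^{n/2}.$$

*Proof.* For $h\in A_{J\cup\{i\}}$, $|h|$ is the minimum of $|g|$ over its preimages $g\in A_J$. Fix a preimage $g_h$ with $|g_h|=|h|$. Then $f_{J\cup\{i\}}(z)=\sum_hz^{|g_h|}$, so the difference is $\sum z^{|g|}$ over all $g\in A_J$ that are not of the form $g_h$.

**Lower bound.** Write $r\in\rho_i$ as $r=WW'^{-1}$ with $|W|=|W'|=n/2$ (recall that $n$ is even). Then $W=W'$ in $A_{J\cup\{i\}}$, but $W\neq W'$ in $A_J$ by Lemma 8. So at least one of these two elements of $A_J$ is not of the form $g_h$, and its length is $\le n/2$.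

**Upper bound, set-up.** Let $g\ne g_h$ have image $h$. Let $U$ be a geodesic word for $g$ in $A_J$, and $U^*$ one for $g_h$ in $A_J$. Since $|U^*|=|h|$, $U^*$ is also geodesic in $A_{J\cup\{i\}}$. Let $f=f_J(z)\le f_\emptyset(\frac16)=\frac73$. The idea is to find in $U$ about half of a relator of $\rho_i$, which gives the factor $z^{n/2}$, and to sum freely over the rest of $U$.

**Case 1:** *$U$ contains the prefix $T$ of length $n/2$ of some element of $\rho_i^*$.* Then $U=U_1TU_2$ with $U_1,U_2$ geodesic, and $|g|=|U_1|+\frac n2+|U_2|$. The element $g$ is determined by $T$ and the elements of $A_J$ represented by $U_1,U_2$. There are at most $8n$ words $T$, so these $g$ contribute at most $8nf^2z^{n/2}$.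

**Case 2:** *otherwise.* As $U$ is geodesic in $A_J$, it contains no more than half of any element of $\rho_j^*$, $j\in J$ (otherwise replace that subword by the shorter complement); by the case assumption the same holds for $\rho_i^*$. As $U^*$ is geodesic in $A_{J\cup\{i\}}$, it contains no more than half of a relator either. So Lemma 7 applies with the index set $J\cup\{i\}$. The minimal diagram $D$ for $UU^{*-1}$ has a cell $c$ with boundary label in $\rho_i^*$, since otherwise $U=U^*$ in $A_J$.

The obvious choice is now $T=$ the label of $U_c$. But with (12) alone we only get $|T|\ge\frac5{12}n$, hence a bound of order $z^{5n/12}$, which is far larger than the lower bound $z^{n/2}$ and useless for the greedy argument. The loss is the length of the rungs $I_c^\pm$. We charge it to the neighbors: $|I_c^\pm|$ is also less than $\frac1{24}$ of the length of $\partial c^\pm$, and if $\partial c^\pm$ is long, then $U$ contains a long piece of it next to $T$.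

So write $U=U_1T_-TT_+U_2$, where, with $n_\pm=|\partial c^\pm|$:

* $T$ is the label of $U_c$. It is a prefix of an element of $\rho_i^*$ and $|T|\ge\frac n2-|I_c^-|-|I_c^+|$.
* $T_\pm$ is empty if $c^\pm$ does not exist (then $|I_c^\pm|=0$, and we put $n_\pm=0$). Otherwise $T_\pm$ is the part of length exactly $\lceil\frac5{12}n_\pm\rceil$ next to $U_c$ of the label of $U_{c^\pm}$, which is long enough by (12). It is a prefix of an element of $\mathcal R^*$ of length $n_\pm$, and $|I_c^\pm|<n_\pm/24$.

Thus $z^{|T|}\le z^{n/2}\,z^{-(n_-+n_+)/24}$. There are at most $8n(n+1)$ words $T$. For a given $n_\pm\ne0$ there are at most $n_\pm^3$ orbits of that length, so at most $8n_\pm\cdot n_\pm^3$ words $T_\pm$. The element $g$ is determined by $T_-,T,T_+$ and the elements represented by the geodesic words $U_1,U_2$, and $|g|=|U_1|+|T_-|+|T|+|T_+|+|U_2|$. So these $g$ contribute at most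
$$f^2\cdot8n(n+1)\,z^{n/2}\,(1+\Sigma_0)^2,\qquad\Sigma_0=\sum_{n'\ge1}8n'^4z^{(\frac5{12}-\frac1{24})n'}\le\sum_{n'\ge1}8n'^4\,6^{-3n'/8}<\infty.$$
Here the summand $1$ accounts for a missing neighbor. The two cases together give the upper bound, with $C$ depending on nothing. $\square$

## Choosing relators greedily

**Limits.** If $J_1\subset J_2\subset\cdots$ and $J=\bigcup J_k$, then $f_{J_k}(z)\to f_J(z)$ for $z\in[0,\frac13)$. Indeed, for each $m$ the finitely many coincidences in $A_J$ between words of length $\le m$ use finitely many relators, so they already hold in $A_{J_k}$ for large $k$. So each sphere size stabilizes to that of $A_J$, and sphere sizes are dominated by those of $F$.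

**Fixing $n_0$.** As $C$ does not depend on $n_0$, we may fix $n_0$ so large that the family exists, $n_0\ge7C$, and $\sum_{n\ge n_0}Cn^5\,6^{-n/2}<\frac13$. Then for all $i$ and $z\in[\frac17,\frac16]$
$$Cn_i^2z^{n_i/2}\le(n_i+2)^3z^{n_i/2+1}\le\sum_{j>i}z^{n_j/2}.\tag{13}$$
The first inequality holds as $(n_i+2)^3z\ge n_i^3/7\ge Cn_i^2$. The second holds as all $(n_i+2)^3$ orbits of length $n_i+2$ come after $\rho_i$. This is the compensation condition of the subset-sum model.

**Lemma 10.** For $z\in[\frac17,\frac16]$ and $f_{\mathbb N}(z)\le\eta\le f_\emptyset(z)$ there is $J$ with $f_J(z)=\eta$.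

*Proof.* All functions are evaluated at $z$. Let $J_0=\emptyset$. At step $i$ put $J_i=J_{i-1}\cup\{i\}$ if $f_{J_{i-1}\cup\{i\}}\ge\eta$; otherwise $J_i=J_{i-1}$ and $i$ is *rejected*. Let $J=\bigcup J_i$. Then $f_{J_i}\ge\eta$ for all $i$, so $f_J=\lim f_{J_i}\ge\eta$. It remains to show $f_J\le\eta$.

* *Infinitely many rejections.* For each rejected $i$, Lemma 9 gives $f_J\le f_{J_{i-1}}\le f_{J_{i-1}\cup\{i\}}+Cn_i^2z^{n_i/2}<\eta+Cn_i^2z^{n_i/2}$. Let $i\to\infty$.
* *No rejection.* Then $J=\mathbb N$ and $f_J=f_{\mathbb N}\le\eta$.
* *A last rejection $i$.* Then $J=J_{i-1}\cup\{j:j>i\}$. Adding the indices $j>i$ one at a time, the lower bound of Lemma 9 and the passage to the limit give the first inequality below; (13) and the upper bound of Lemma 9 give the next two: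
$$f_J\le f_{J_{i-1}}-\sum_{j>i}z^{n_j/2}\le f_{J_{i-1}}-Cn_i^2z^{n_i/2}\le f_{J_{i-1}\cup\{i\}}<\eta.$$
This contradicts $f_J\ge\eta$, so this case does not occur. $\square$

**Proof of Proposition 4.** We have $f_\emptyset(\frac17)=\frac{8/7}{4/7}=2$, so $f_{\mathbb N}(\frac17)<2$ by Lemma 9. At $\frac16$, adding all indices one at a time with the upper bound of Lemma 9 and passing to the limit,
$$f_{\mathbb N}(\tfrac16)\ge\tfrac73-\sum_{n\ge n_0}n^3\cdot Cn^2\,6^{-n/2}>\tfrac73-\tfrac13=2.$$
As $f_{\mathbb N}$ is continuous and increasing on $[0,\frac13)$, there is $z_1\in(\frac17,\frac16)$ with $f_{\mathbb N}(z_1)=2$. For $z\in[\frac17,z_1]$ we have $f_{\mathbb N}(z)\le2\le f_\emptyset(z)$, so by Lemma 10 there is $J$ with $f_J(z)=2$. By Lemma 5, $\frac12\log(1/z)$ is a value of $\rho$ with subgroups of orders $2$ and $8$. As $z$ ranges over $[\frac17,z_1]$, these values fill $[\alpha,\beta]=[\frac12\log\frac1{z_1},\frac12\log7]$, and $0<\alpha<\beta$. $\square$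

## Covering the half-line: proof of Theorem A

For $\lambda=0$ take the trivial group with $S=\{1\}$. Let $\lambda>0$. By Propositions 2 and 4, for each $i\ge1$ every number in $[\kappa_i\alpha,\kappa_i\beta]$ is $\lambda(\Gamma,S)$ for some $\Gamma$ and some symmetric $S\ni1$ with $|S|\le4+2+8=14$. By (P1), for every $j\ge1$,
$$\text{every number in }[j\kappa_i\alpha,\,j\kappa_i\beta]\text{ is the growth rate of some }(\Gamma,S^j),\ |S|\le14.\tag{14}$$
Let $j_0=\lceil\alpha/(\beta-\alpha)\rceil\ge1$. For $j\ge j_0$ we have $j(\beta-\alpha)\ge\alpha$, that is $(j+1)\alpha\le j\beta$; so consecutive intervals overlap and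
$$\bigcup_{j\ge j_0}[j\kappa_i\alpha,j\kappa_i\beta]=[j_0\kappa_i\alpha,\infty).$$
Since $\kappa_i\to0$, we can choose $i$ with $j_0\kappa_i\alpha\le\lambda$. Then $\lambda$ is a growth rate. $\blacksquare$

## Few generators, many groups, no finite presentations: proof of Theorem B

**Step 1: bounded $|S|$ for $0\le\lambda\le\log3$.** For $\lambda=0$ use $S=\{1\}$ in the trivial group. Let $\lambda>0$; we choose $i$ in the proof of Theorem A so that $j$ stays bounded. If $j_0\kappa_1\alpha\le\lambda$, take $i=1$; then $j\kappa_1\alpha\le\lambda$ gives $j\le\log3/(\kappa_1\alpha)$. Otherwise take the least $i$ with $j_0\kappa_i\alpha\le\lambda$. Then $i\ge2$ and $j_0\kappa_{i-1}\alpha>\lambda$, so by (9) $\kappa_i\ge\kappa_{i-1}/3>\lambda/(3j_0\alpha)$, and $j\kappa_i\alpha\le\lambda$ gives $j\le\lambda/(\kappa_i\alpha)<3j_0$. So $j$ is at most a constant $j_{\max}$, and by (14) the generating set $S^j$ has at most $N:=14^{j_{\max}}$ elements. It contains $1$.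

**Step 2: general $\lambda\ge0$.** Choose $m\ge1$ with $\log(2m-1)\le\lambda<\log(2m+1)$. Then $\lambda_0=\lambda-\log(2m-1)\in[0,\log3]$. Take $(\Gamma_0,S_0)$ from Step 1 with rate $\lambda_0$, $|S_0|\le N$, $1\in S_0$, and the free group $F_m$ with $E_m=\{\text{letters}\}\cup\{1\}$, of rate $\log(2m-1)$. By (P2), $(\Gamma_0\times F_m,S_0\times E_m)$ has rate $\lambda$, and
$$|S_0\times E_m|\le N(2m+1)\le3N(2m-1)\le3Ne^\lambda.$$
Conversely, $|S^n|\le|S|^n$ gives $|S|\ge e^\lambda$ always.

**Step 3: $2^{\aleph_0}$ groups.** By a theorem of Grigorchuk (Izv. Akad. Nauk SSSR Ser. Mat. 48 (1984), 939–985) there are $2^{\aleph_0}$ pairwise non-isomorphic groups $H$ of intermediate growth, each generated by $4$ involutions. With $E_H=\{\text{these involutions}\}\cup\{1\}$ they have rate $0$. For $(\Gamma,S)$ from Step 2, with $1\in S$, the pair $(\Gamma\times H,S\times E_H)$ has rate $\lambda$ by (P2), and $|S\times E_H|\le5|S|\le15Ne^\lambda$. A finitely generated group is countable, so it has only countably many finitely generated subgroups; and $H$ is isomorphic to a subgroup of $\Gamma\times H$. Hence each isomorphism type of $\Gamma\times H$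 arises from at most countably many $H$, and $2^{\aleph_0}$ isomorphism types occur. So $C_0=15N$ works.

**Step 4: finite or recursive presentations do not suffice.** There are only countably many finite presentations, and only countably many recursive ones; each finitely generated group has only countably many finite subsets. So up to isomorphism there are only countably many pairs $(\Gamma,S)$ with $\Gamma$ finitely (or recursively) presented and $S$ a finite generating set, and only countably many growth rates arise from such groups. $\blacksquare$
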